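# Planes of norm-attaining functionals on subspaces of separable dual spaces

## 1. Norm attainment, proximinality, Read norms

All Banach spaces are real. An equivalent norm $p$ on $X$ has the same topology as the given norm. Its closed unit ball $\{x:p(x)\le 1\}$ is then a norm-closed, bounded, convex, symmetric set with $0$ in its interior. The dual $X^*$ is the same vector space for all equivalent norms; only its norm changes.

**Definition (norm attainment).** A functional $x^*\in X^*$ attains its norm if there is $x\in X$ with $\|x\|=1$ and $x^*(x)=\|x^*\|$. We write $\mathrm{NA}(X)$ for the set of norm-attaining functionals, and $\mathrm{NA}(X,p)$ for the corresponding set of the space $(X,p)$.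

Three examples. If $X$ is reflexive, the unit ball of every equivalent norm is weakly compact, so $\mathrm{NA}(X,p)=X^*$ for every equivalent norm $p$.

In $c_0$, whose dual is $\ell_1$, suppose $f=(f_k)\in\ell_1$ attains its norm at a unit vector $x$. Then $\sum f_kx_k=\sum|f_k|$ forces $x_k=\operatorname{sign}f_k$ whenever $f_k\ne0$. Since $x_k\to0$, only finitely many $f_k$ are nonzero. Conversely, finitely supported $f$ attain their norm. So $\mathrm{NA}(c_0)$ is the set of finitely supported sequences.

In $\ell_1$, whose dual is $\ell_\infty$, a functional $f=(f_k)$ attains its norm if and only if $|f_k|=\|f\|_\infty$ for some $k$. If such a $k$ exists, use $\pm e_k$. If $|f_k|<\|f\|_\infty$ for all $k$, then $\sum f_kx_k\le\sum|f_k||x_k|<\|f\|_\infty$ whenever $\sum|x_k|=1$. We keep one non-attaining functional for later: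
$$g=(g_k)_{k\ge1},\qquad g_k=\frac{k}{k+1},\qquad \|g\|_\infty=1. \tag{1}$$

**Definition (property (G)).** $X$ has (G) if $\mathrm{NA}(X)$ contains a two-dimensional linear subspace.

Both $c_0$ and $\ell_1$ with their usual norms have (G): the span of the first two coordinate functionals consists of norm-attaining functionals.

**Definition (proximinality, property (S)).** A subspace $Y\subset X$ is proximinal if every $x\in X$ has a nearest point in $Y$. $X$ has (S) if it has a proximinal subspace of codimension $2$.

In $\ell_1$ the subspace $\{x:x_1=x_2=0\}$ is proximinal of codimension $2$: a nearest point to $x$ is $(0,0,x_3,x_4,\dots)$, because any element of the subspace differs from $x$ by at least $|x_1|+|x_2|$ in norm. On the other hand $\ker g$ is not proximinal in $\ell_1$. The distance from $x$ to $\ker g$ is $|g(x)|/\|g\|_\infty=|g(x)|$. A nearest point to some $x\notin\ker g$ would therefore give $z$ with $g(z)=g(x)$ and $\|z\|_1=|g(x)|$, and then $g$ would attain its norm at $\pm z/\|z\|_1$.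

The two properties are related: (S) implies (G). Let $Y$ be proximinal of codimension $2$. It is closed, since a point at distance $0$ from $Y$ is its own nearest point. Let $0\ne f\in Y^\perp$, a two-dimensional space of functionals. Then $f(x)=\bar f(x+Y)$ for a functional $\bar f$ on the two-dimensional space $X/Y$, and $\bar f$ attains its norm at some coset $x+Y$ of norm $1$. If $y$ is a nearest point to $x$ in $Y$, then $\|x-y\|=1$ and $f(x-y)=\|\bar f\|\ge\|f\|$. So $f$ attains its norm at $x-y$. Hence $Y^\perp\subset\mathrm{NA}(X)$; equivalently, failing (G) implies failing (S).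

**Definition (Read norm).** An equivalent norm $p$ on $X$ is a Read norm if $(X,p)$ fails (G), and hence fails (S). Equivalently, $\mathrm{NA}(X,p)$ contains no two-dimensional linear subspace.

A reflexive space of dimension at least $2$ has no Read norm, by the first example. The usual norms of $c_0$ and $\ell_1$ are not Read norms, but this says nothing about their other equivalent norms. For $c_0$ we quote a fact that we use once, in Section 9:

**Fact (quoted).** Every separable Banach space containing a copy of $c_0$ admits a Read norm. In particular $c_0$ and $C[0,1]$ do.

The handout "Vector space structure in the set of norm attaining functionals" asks: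

> Does every separable non-reflexive Banach space admit an equivalent Read norm?

The answer is no. The space $\ell_1$ admits none. More generally, no Banach space of dimension at least $2$ that embeds isomorphically into a separable dual space admits one. The precise statements need one more word.

**Definition (residual).** A subset of a topological space is residual if it contains a countable intersection of dense open sets.

For instance the irrationals are residual in $\mathbb R$. In a complete metric space a residual set is dense, in particular nonempty (Baire). A countable intersection of residual sets is residual. The complement of a countable union of closed sets with empty interior is residual.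

We write $L(X,\mathbb R^n)$ for the Banach space of bounded operators $q:X\to\mathbb R^n$ with the operator norm, and identify it with $(X^*)^n$ through $q=(x_1^*,\dots,x_n^*)$. For $u\in\mathbb R^n$ put $q^*u=\langle u,q(\cdot)\rangle\in X^*$, so that $q^*(\mathbb R^n)=\operatorname{span}\{x_i^*\}$.

**Theorem 1.** Let $Z=N^*$ be a norm-separable dual Banach space, $X\subset Z$ a norm-closed subspace, and $B\subset X$ a nonempty norm-closed bounded convex set. For every $n\ge1$, the set $\{q\in L(X,\mathbb R^n): q(B)\text{ is compact}\}$ is residual in $L(X,\mathbb R^n)$.

**Theorem 2.** Let $X$ be isomorphic to a closed subspace of a separable dual space, $\dim X\ge n\ge1$, and let $p$ be any equivalent norm on $X$. Then for a residual set of $n$-tuples $(x_1^*,\dots,x_n^*)\in(X^*)^n$, the span $E$ is $n$-dimensional, $E\subset\mathrm{NA}(X,p)$, and $E_\perp=\bigcap_i\ker x_i^*$ is a proximinal subspace of $(X,p)$ of codimension $n$. In particular (take $n=2$) $(X,p)$ has (S) and (G), so $X$ has no Read norm.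

**Corollary 3.** $\ell_1=(c_0)^*$ is a separable non-reflexive space with no equivalent Read norm. The same holds for James' quasi-reflexive space $\mathcal J$, since $\mathcal J\subset\mathcal J^{**}=(\mathcal J^*)^*$, which is separable.

## 2. Compact images of the unit ball

This section explains why compactness of $q(B)$ is the right thing to aim at: one compact set in $\mathbb R^n$ controls all functionals in an $n$-dimensional space at once.

**Lemma A.** Let $p$ be an equivalent norm on $X$, $B=\{x:p(x)\le1\}$, and let $q:X\to\mathbb R^n$ be bounded and surjective with $q(B)$ compact. Then $E=q^*(\mathbb R^n)$ is $n$-dimensional, $E\subset\mathrm{NA}(X,p)$, and $E_\perp=\ker q$ is proximinal in $(X,p)$ of codimension $n$.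

*Proof.* Since $q$ is onto, $q^*$ is injective, so $\dim E=n$. Also $x\in E_\perp$ means $\langle u,q(x)\rangle=0$ for all $u$, that is, $q(x)=0$. So $E_\perp=\ker q$, which has codimension $n$.

Norm attainment. The zero functional attains its norm. Let $u\ne0$. The function $\langle u,\cdot\rangle$ attains its maximum over the compact set $q(B)$ at some $q(b)$, $b\in B$. So $(q^*u)(b)=\sup_B q^*u$, which is the dual norm of $q^*u$ and is positive because $q^*u\neq 0$. If we had $p(b)<1$, then $b/p(b)$ would give a larger value (note $b\ne 0$). Hence $p(b)=1$ and $q^*u\in\mathrm{NA}(X,p)$.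

Proximinality. Let $x\in X$ and let $d$ be its $p$-distance to $\ker q$. If $d=0$, then $x\in\ker q$, which is closed, and $x$ is its own nearest point. If $d>0$, then for each $k\ge1$ there is $z_k$ with $x-z_k\in\ker q$ and $p(z_k)\le d+\frac1k$. Then $q(x)=q(z_k)$, so $q(x)/(d+\frac1k)\in q(B)$. As $q(B)$ is closed, $q(x)/d\in q(B)$. So $q(x)=q(z)$ for some $z$ with $p(z)\le d$. Now $x-z\in\ker q$ and $p(x-(x-z))=p(z)\le d$, so $x-z$ is a nearest point. $\square$

## 3. Three computations in $\ell_1$

**Functionals from the predual.** Let $Z=N^*$ with its dual norm. Its unit ball $B_Z$ is weak\*-compact, and for $w_1,\dots,w_n\in N$ the operator $q=(w_1,\dots,w_n)$ is weak\*-continuous. So $q(B_Z)$ is compact, and Lemma A applies as soon as the $w_i$ are linearly independent. For dual norms nothing else is needed.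

This stops working because an arbitrary equivalent norm need not have a weak\*-closed ball. Here is a norm on $\ell_1=(c_0)^*$ where even the first coordinate functional, an element of $c_0$, fails. With $g$ from (1) define
$$S:\ell_1\to\ell_1,\qquad (Sx)_1=\sum_{k\ge1}g_kx_k,\qquad (Sx)_k=x_k\ (k\ge2).$$
Since $g_1=\frac12\ne0$, $S$ is an isomorphism. Let $p(z)=\|S^{-1}z\|_1$; explicitly
$$p(z)=2\Big|z_1-\sum_{k\ge2}g_kz_k\Big|+\sum_{k\ge2}|z_k|.$$
Its unit ball is $B=S(B_{\ell_1})$. The first coordinate of $Sx$ is $g(x)$, so its supremum over $B$ is $1$ and is not attained. The ball contains the points $Se_k=g_ke_1+e_k$ ($k\ge2$), which converge weak\* to $e_1$. But $p(e_1)=2$, so $e_1\notin B$: the limit has left the ball.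

**One functional at a time.** A second plan is category. Suppose we know that a residual set of functionals attains its norm (Theorem 1 with $n=1$ and Lemma A give this for our spaces). Does a residual set closed under scalars contain a plane? No: if $\dim X\ge2$ and $x_0\ne0$, the set
$$\{f\in X^*: f(x_0)\ne0\}\cup\{0\}$$
contains a dense open set and is closed under scalars. It contains no two-dimensional subspace, because every such subspace contains a nonzero $f$ with $f(x_0)=0$.

**Countably many directions.** One may then look at pairs $q=(f_1,f_2)$ and ask that $q^*u$ attain its norm for each $u$ in a countable dense set of directions; this is a countable intersection of conditions. It does not suffice either. Fix an angle $t$, put $t_k=t+\frac{(-1)^k}{k+1}$, and define $q:\ell_1\to\mathbb R^2$ by $q(e_k)=(\cos t_k,\sin t_k)$. For $u=(\cos s,\sin s)$ the functional $q^*u\in\ell_\infty$ has coordinates $\cos(t_k-s)$.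

If $s=t$, the coordinates $\cos\frac1{k+1}\in(0,1)$ have supremum $1$, which is not attained. If $s\not\equiv t$ modulo $\pi$, we may shift $s$ by a multiple of $\pi$ (this only changes the sign of the functional), so that $0<|s-t|\le\frac\pi2$. Choose $k$ so that $t_k-t$ has the sign of $s-t$ and $|t_k-t|<|s-t|$. Then $|t_k-s|=|s-t|-|t_k-t|<|s-t|$, so $\cos(t_k-s)>\cos(t-s)=\lim_j|\cos(t_j-s)|$. A sequence with a term above its limit attains its supremum, so $q^*u$ attains its norm.

Thus exactly one direction is bad, up to sign, and $t$ was arbitrary, so a given countable set of directions can miss it. Hence the bad direction must be allowed to vary with $q$, and the argument has to treat all $u$ at once.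

## 4. Witnesses in the bidual

From here until the end of Section 7 we prove Theorem 1. We fix $Z=N^*$, $X$, $B$, $n$ as in the theorem. The symbol $|\cdot|$ denotes the norm of $Z$, its restriction to $X$, the associated norms of $X^*$ and $X^{**}$, the norm of $N$, the Euclidean norm and the norm of $L(X,\mathbb R^n)$. Fix $\rho>0$ with $|b|\le\rho$ for all $b\in B$. Write $S^{n-1}$ for the Euclidean unit sphere of $\mathbb R^n$.

**A projection back to $Z$.** The set $B$ need not be compact in any useful topology, so we compactify it in $X^{**}$ and keep track of where the new points sit in $Z$. For $w\in N$ let $Rw=w|_X\in X^*$, that is, $(Rw)(x)=\langle x,w\rangle$. Then $|Rw|\le|w|$. Let $\pi=R^*:X^{**}\to N^*=Z$: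
$$\langle\pi(\theta),w\rangle=\theta(Rw)\qquad(\theta\in X^{**},\ w\in N).$$
As an adjoint, $\pi$ is weak\*-to-weak\* continuous, and $|\pi|\le1$. For $x\in X$ we get $\langle\pi(x),w\rangle=(Rw)(x)=\langle x,w\rangle$, so $\pi(x)=x$.

**The compactification.** Let $\hat B\subset X^{**}$ be the weak\*-closure of $B$. It lies in $\rho B_{X^{**}}$, which is weak\*-compact by Banach–Alaoglu, so $\hat B$ is weak\*-compact. For $q\in L(X,\mathbb R^n)$ the second adjoint $q^{**}:X^{**}\to\mathbb R^n$ is weak\*-continuous. So $q^{**}(\hat B)$ is compact, contains $q(B)$, and is contained in $\overline{q(B)}$. Hence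
$$q^{**}(\hat B)=\overline{q(B)}. \tag{2}$$

**Definition (witness).** Put
$$\Theta(q)=\Big\{(u,\theta)\in S^{n-1}\times\hat B:\ \langle u,q^{**}\theta\rangle=\sup_{b\in B}\langle u,q(b)\rangle\Big\}.$$
A pair $(u,\theta)\in\Theta(q)$ is called a witness for $q$.

By (2), every $u$ belongs to some witness. If $q(B)$ is not compact, some witness $(u,\theta)$ has $q^{**}\theta\notin q(B)$ (proved in Section 6). Then $\pi(\theta)$ cannot be a point of $B$ at which $q$ takes the value $q^{**}\theta$. This leaves two possibilities, and both occur in $\ell_1=(c_0)^*$ with $n=1$, $u=1$.

The first is $\pi(\theta)\notin B$. Take the skewed ball $B=S(B_{\ell_1})$ of Section 3, $q$ the first coordinate functional, and $\theta$ a weak\*-cluster point of $(Se_k)$ in $\ell_1^{**}$. Then $q^{**}\theta=\lim g_k=1=\sup_Bq$, while $\pi(\theta)$ is the weak\*-limit $e_1$ of $(Se_k)$ in $Z=\ell_1$, and $e_1\notin B$.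

The second is $\pi(\theta)\in B$ but $q(\pi(\theta))\ne q^{**}\theta$. Take $B=B_{\ell_1}$, $q=g$, and $\theta$ a weak\*-cluster point of $(e_k)$. Then $q^{**}\theta=1=\sup_Bq$, while $\pi(\theta)=0\in B$ and $q(0)=0$.

In the second example a small perturbation repairs the functional. Given $r>0$, choose $K$ with $\frac1{K+1}<r$, and let $g'=g+re_K$ with $e_K\in c_0$. Then $g'(e_K)=\frac{K}{K+1}+r>1$, while all other coordinates of $g'$ are below $1$, so $g'$ attains its norm at $e_K$. The perturbing functional is in the predual and is large on a point $e_K\in B$ that already nearly reaches the supremum. It is $0$ at $\pi(\theta)=0$, so it does not raise the value of the bad witness $\theta$, and $\theta$ is overtaken by $e_K$. The next lemma does this in general.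

## 5. The push lemma

The purpose of the lemma is the following. Suppose finitely many points of $B$ have convex hull away from a point $y\in Z$. Then a small rank-one perturbation of $q$ by a predual functional guarantees that any witness sitting near $y$ (through $\pi$) and pointing roughly in direction $a$ has a $q$-value definitely different from the $q$-values of these points. The direction $u$ of the witness is not prescribed; only $\langle u,a\rangle\ge\frac12$ is used.

**Lemma B.** Let $q\in L(X,\mathbb R^n)$, $y\in Z$, $\varepsilon,c,r>0$, $a\in S^{n-1}$, and let $F\subset B$ be finite and nonempty with $|b-y|\ge\varepsilon+2c$ for all $b\in\operatorname{conv}F$. Then there is $w\in N$, $|w|=1$, such that for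
$$q'(x)=q(x)+r\langle x,w\rangle a$$
the following holds: if $(u,\theta)\in\Theta(q')$, $\langle u,a\rangle\ge\frac12$ and $|\pi(\theta)-y|\le\varepsilon$, then $|q(b)-q^{**}\theta|>rc/2$ for every $b\in F$. Moreover $|q'-q|\le r$.

*Proof.* The set $\operatorname{conv}F-y$ is norm-compact and convex, and $(\varepsilon+c)B_Z$ is weak\*-compact and convex. They are disjoint, since elements of the first have norm at least $\varepsilon+2c$. By the Hahn–Banach theorem in the weak\* topology of $Z=N^*$, whose continuous functionals are the elements of $N$, some $w\in N\setminus\{0\}$ separates them strictly. We normalize $|w|=1$ and choose the sign so that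
$$\langle b-y,w\rangle>\sup_{z\in(\varepsilon+c)B_Z}\langle z,w\rangle=\varepsilon+c\qquad(b\in F). \tag{3}$$
Since $|Rw|\le1$ and $|a|=1$, we have $|q'-q|\le r$.

Let $(u,\theta)$ be as in the statement and $b\in F$. We have $q'^{**}\theta=q^{**}\theta+r\,\theta(Rw)\,a=q^{**}\theta+r\langle\pi(\theta),w\rangle a$. As $(u,\theta)\in\Theta(q')$ and $b\in B$, we have $\langle u,q'(b)\rangle\le\langle u,q'^{**}\theta\rangle$, so
$$0\ge\langle u,q'(b)-q'^{**}\theta\rangle=\langle u,q(b)-q^{**}\theta\rangle+r\langle u,a\rangle\langle b-\pi(\theta),w\rangle. \tag{4}$$
By (3) and $|\pi(\theta)-y|\le\varepsilon$,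
$$\langle b-\pi(\theta),w\rangle=\langle b-y,w\rangle-\langle\pi(\theta)-y,w\rangle>(\varepsilon+c)-\varepsilon=c.$$
With $\langle u,a\rangle\ge\frac12$ and $|u|=1$, (4) gives $0>-|q(b)-q^{**}\theta|+rc/2$. $\square$

Here is how this will produce a contradiction. The values $q(b)$, $b\in B$, are dense in $q^{**}(\hat B)$ by (2). So we can choose a finite $F$ whose $q$-values come within $rc/4$ of every possible value $q^{**}\theta$. Lemma B then says that the perturbed operator $q'$ has no witness near $y$ with $\langle u,a\rangle\ge\frac12$. What has to be secured is that $\operatorname{conv}F$ stays away from $y$.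

If $y$ is away from $B$, this is automatic, because $\operatorname{conv}F\subset B$. If $y\in B$ but the witness has $q$-value far from $q(y)$, we must take $F$ with $q$-values in a small region far from $q(y)$, and we must know that the witness of $q'$, which we do not control, also has its value in that region. For this reason the region is written into the definition of the exceptional sets below.

## 6. Countably many exceptional sets that catch every bad operator

**Step 1. Definition of the exceptional sets.** The step uses separability of $Z$ to cut all possible failures into countably many kinds. Let $D$ be a countable dense subset of $Z$ and $D_B$ a countable dense subset of $B$; both exist because $Z$ is norm-separable. For $m\in\mathbb N$ put $\varepsilon_m=\frac1{4m^2}$. By compactness of the sphere choose $a_1,\dots,a_k\in S^{n-1}$ such that the closed caps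
$$V_i=\{u\in S^{n-1}:\langle u,a_i\rangle\ge\tfrac12\}$$
cover $S^{n-1}$. For each $m$ cover the ball $\{e\in\mathbb R^n:|e|\le m\rho\}$ by finitely many closed sets $M^m_l$ of diameter at most $\frac1{8m}$.

Type I. For $y\in D$, rational $\varepsilon>0$ with $\operatorname{dist}(y,B)>\varepsilon$, and $i\le k$, let
$$\mathcal A_{y,\varepsilon,i}=\{q:\ \exists(u,\theta)\in\Theta(q),\ u\in V_i,\ |\pi(\theta)-y|\le\varepsilon\}.$$

Type II. For $m\in\mathbb N$, $y\in D_B$, $i\le k$ and $l$, let
$$\mathcal B_{m,y,i,l}=\Big\{q:\ |q|\le m,\ \exists(u,\theta)\in\Theta(q),\ u\in V_i,\ q^{**}\theta\in M^m_l,\ |\pi(\theta)-y|\le\varepsilon_m,\ |q^{**}\theta-q(y)|\ge\tfrac1m\Big\}.$$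

These are countably many sets. The caps make the direction $u$ cost only finitely many indices: $u$ itself is quantified inside the set.

**Step 2. Every bad operator is caught.** We show: if $q(B)$ is not compact, then $q$ belongs to one of these sets.

First a fact about a convex set $C\subset\mathbb R^n$: every interior point $e$ of $\overline C$ lies in $C$. If $C$ has empty interior, it lies in a hyperplane, so $\overline C$ does too and has no interior points. Otherwise $C$ contains a ball of some radius $s>0$ around some $c_0$. For small $t>0$ the point $e'=e+t(e-c_0)$ is in $\overline C$. Choose $e''\in C$ with $|e'-e''|<ts$ and put $c''=c_0+(e'-e'')/t\in C$. Then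
$$\frac{1}{1+t}\,e''+\frac{t}{1+t}\,c''=\frac{1}{1+t}\big(e'+tc_0\big)=e,$$
so $e\in C$.

Now $q(B)$ is bounded and not compact, so it is not closed. Pick $e\in\overline{q(B)}\setminus q(B)$. By the fact just proved, $e$ is not an interior point of the compact convex set $\overline{q(B)}$, so it is a boundary point. A supporting hyperplane gives $u\in S^{n-1}$ with $\langle u,e\rangle=\max_{\overline{q(B)}}\langle u,\cdot\rangle$. By (2), $e=q^{**}\theta$ for some $\theta\in\hat B$, and $(u,\theta)\in\Theta(q)$. Choose $i$ with $u\in V_i$, and let $y_0=\pi(\theta)\in Z$.

Suppose $y_0\notin B$. Since $B$ is norm-closed in $X$ and $X$ is closed in $Z$, $\operatorname{dist}(y_0,B)>0$. Choose a rational $\varepsilon$ with $0<\varepsilon<\frac12\operatorname{dist}(y_0,B)$ and $y\in D$ with $|y-y_0|\le\varepsilon$. Then $\operatorname{dist}(y,B)\ge\operatorname{dist}(y_0,B)-\varepsilon>\varepsilon$, and $q\in\mathcal A_{y,\varepsilon,i}$.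

Suppose $y_0\in B$. Then $q(y_0)\in q(B)$ while $q^{**}\theta=e\notin q(B)$, so $q(y_0)\ne q^{**}\theta$. Choose $m\ge|q|$ so large that $|q^{**}\theta-q(y_0)|\ge\frac2m$, and $y\in D_B$ with $|y-y_0|\le\varepsilon_m$. Then $|q(y)-q(y_0)|\le m\varepsilon_m=\frac1{4m}$, so $|q^{**}\theta-q(y)|\ge\frac2m-\frac1{4m}\ge\frac1m$. Since $|q^{**}\theta|\le m\rho$, the value $q^{**}\theta$ lies in some $M^m_l$. So $q\in\mathcal B_{m,y,i,l}$.

## 7. The exceptional sets are closed and have empty interior

**Step 3. Closedness.** The step is needed because Baire's theorem deals with closed sets, and it works because all conditions are closed conditions on a compact set of witnesses. Let $q_j\to q$ in norm with every $q_j$ in one fixed exceptional set, witnessed by $(u_j,\theta_j)$. The space $S^{n-1}\times(\hat B,w^*)$ is compact, so a subnet of $(u_j,\theta_j)$ converges to some $(u,\theta)$ in it. Along the subnet: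

- $q_j^{**}\theta_j\to q^{**}\theta$, because $|q_j^{**}\theta_j-q^{**}\theta_j|\le\rho|q_j-q|$ and $q^{**}\theta_j\to q^{**}\theta$ by weak\*-continuity;
- $\sup_B\langle u_j,q_j(\cdot)\rangle\to\sup_B\langle u,q(\cdot)\rangle$, because the two differ by at most $\rho|q_j-q|+\rho|q||u_j-u|$.

Hence $\langle u,q^{**}\theta\rangle=\sup_B\langle u,q(\cdot)\rangle$, so $(u,\theta)\in\Theta(q)$. The conditions $u\in V_i$ and $q^{**}\theta\in M^m_l$ pass to the limit because $V_i$ and $M_l^m$ are closed. The condition $|q|\le m$ passes by norm convergence, and $|q^{**}\theta-q(y)|\ge\frac1m$ passes because also $q_j(y)\to q(y)$. Finally $\pi(\theta_j)\to\pi(\theta)$ weak\* and balls of $Z$ are weak\*-closed, so $|\pi(\theta)-y|\le\varepsilon$ (respectively $\le\varepsilon_m$). So $q$ is in the set.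

**Step 4, Type I. Empty interior when $y$ is away from $B$.** Suppose the closed ball of radius $r>0$ around some $q$ lies in $\mathcal A_{y,\varepsilon,i}$. Put
$$c=\tfrac12\big(\operatorname{dist}(y,B)-\varepsilon\big)>0,\qquad \delta=\tfrac{rc}4.$$
The set $q^{**}(\hat B)$ is compact and $q(B)$ is dense in it. Take a finite $\frac\delta2$-net of it and approximate each point of the net within $\frac\delta2$ by a value $q(b)$. This gives a finite nonempty $F\subset B$ such that every $e\in q^{**}(\hat B)$ satisfies $|q(b)-e|\le\delta$ for some $b\in F$. As $B$ is convex, $\operatorname{conv}F\subset B$, so $|b-y|\ge\operatorname{dist}(y,B)=\varepsilon+2c$ on $\operatorname{conv}F$.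

Apply Lemma B with $a=a_i$ to get $q'$. Since $|q'-q|\le r$, $q'\in\mathcal A_{y,\varepsilon,i}$. So there is $(u,\theta)\in\Theta(q')$ with $\langle u,a_i\rangle\ge\frac12$ and $|\pi(\theta)-y|\le\varepsilon$. Lemma B gives $|q(b)-q^{**}\theta|>\frac{rc}2>\delta$ for all $b\in F$. But $q^{**}\theta\in q^{**}(\hat B)$, so this contradicts the choice of $F$.

**Step 4, Type II. Empty interior when $y\in B$.** Now $B$ itself is not away from $y$, and we use the values of $q$ to keep $\operatorname{conv}F$ away from $y$. Suppose the closed ball of radius $r>0$ around some $q$ lies in $\mathcal B_{m,y,i,l}$. Decreasing $r$, assume $r\rho\le\frac1{16m}$. Since $q$ itself is in the set, $|q|\le m$ and there is $e_0\in q^{**}(\hat B)\cap M^m_l$ with $|e_0-q(y)|\ge\frac1m$.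

The region of values. Let
$$M'=\{e\in q^{**}(\hat B):\ \operatorname{dist}(e,M^m_l)\le r\rho\}.$$
It is compact, contains $e_0$, and has diameter at most $\frac1{8m}+2r\rho\le\frac1{4m}$. We enlarge $M^m_l$ by $r\rho$ because passing from $q'$ back to $q$ will move values by at most that much.

The finite set. Put
$$c=\frac3{16m^2},\qquad \delta=\min\Big\{\frac1{8m},\frac{rc}4\Big\}.$$
As before, take a finite $\frac\delta2$-net in $M'$ and approximate its points within $\frac\delta2$ by values of $q$ on $B$. This gives a finite nonempty $F\subset B$ such that every $e\in M'$ has some $b\in F$ with $|q(b)-e|\le\delta$, and such that $\operatorname{dist}(q(b),M')\le\delta$ for all $b\in F$.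

The hull of $F$ is away from $y$. For $b\in F$,
$$|q(b)-e_0|\le\delta+\operatorname{diam}M'\le\tfrac1{8m}+\tfrac1{4m}=\tfrac3{8m}.$$
The ball of radius $\frac3{8m}$ around $e_0$ is convex and $q$ is linear, so the same estimate holds for all $b\in\operatorname{conv}F$. For such $b$,
$$m|b-y|\ge|q(b)-q(y)|\ge\tfrac1m-\tfrac3{8m}=\tfrac5{8m},$$
and therefore
$$|b-y|\ge\frac5{8m^2}=\frac1{4m^2}+2\cdot\frac3{16m^2}=\varepsilon_m+2c\qquad(b\in\operatorname{conv}F).$$

The contradiction. Apply Lemma B with $a=a_i$, $\varepsilon=\varepsilon_m$ to get $w$ and $q'$. Since $|q'-q|\le r$, $q'\in\mathcal B_{m,y,i,l}$ with some witness $(u,\theta)$; so $u\in V_i$, $|\pi(\theta)-y|\le\varepsilon_m$ and $q'^{**}\theta\in M^m_l$. Moreover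
$$|q'^{**}\theta-q^{**}\theta|=r|\langle\pi(\theta),w\rangle|\le r|\theta|\le r\rho,$$
so $q^{**}\theta\in M'$. By the choice of $F$ some $b\in F$ satisfies $|q(b)-q^{**}\theta|\le\delta<\frac{rc}2$. Lemma B says $|q(b)-q^{**}\theta|>\frac{rc}2$ for every $b\in F$, a contradiction.

**End of the proof of Theorem 1.** By Step 2, $\{q:q(B)\text{ is not compact}\}$ is contained in the union of countably many sets, each closed by Step 3 and with empty interior by Step 4. So its complement is residual. $\blacksquare$

## 8. Every equivalent norm on a subspace of a separable dual

**Proof of Theorem 2.** Identify $X$, through the isomorphism, with a closed subspace of a separable dual $Z$. Then $p$ is equivalent to the restriction of the norm of $Z$, and $B=\{x:p(x)\le1\}$ is a nonempty norm-closed bounded convex set. The topology of $(X^*)^n=L(X,\mathbb R^n)$ is not affected, so neither is residuality.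

To apply Lemma A we also need surjectivity, so we check that the surjective $q$ form a dense open set. The operator $q$ is surjective if and only if $\det\big(q(x_1),\dots,q(x_n)\big)\ne0$ for some $x_1,\dots,x_n\in X$, and for fixed $x_j$ this is an open condition on $q$. For density, let $s\in L(X,\mathbb R^n)$ be surjective; such $s$ exists because $\dim X\ge n$. Choose $x_j$ with $\det(s(x_1),\dots,s(x_n))\ne0$. For any $q$,
$$t\mapsto\det\big((q+ts)(x_1),\dots,(q+ts)(x_n)\big)$$
is a polynomial whose coefficient of $t^n$ is $\det(s(x_1),\dots,s(x_n))\ne0$. So it vanishes for only finitely many $t$, and $q+ts$ is surjective for arbitrarily small $t$.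

By Theorem 1 the set of surjective $q$ with $q(B)$ compact is residual. For each such $q=(x_1^*,\dots,x_n^*)$, Lemma A gives $\dim E=n$, $E\subset\mathrm{NA}(X,p)$, and that $E_\perp=\ker q$ is proximinal in $(X,p)$ of codimension $n$. By Baire's theorem the residual set is nonempty. So for $n=2$, $(X,p)$ has (S) and (G). As $p$ was arbitrary, $X$ has no Read norm. $\blacksquare$

**Proof of Corollary 3.** The space $\ell_1=(c_0)^*$ is a separable dual and is not reflexive, and Theorem 2 applies with $X=Z=\ell_1$. James' space $\mathcal J$ is separable and non-reflexive with $\dim\mathcal J^{**}/\mathcal J=1$. So $\mathcal J^{**}=(\mathcal J^*)^*$ is a separable dual space containing $\mathcal J$ as a closed subspace. Hence the question of Section 1 has a negative answer. $\blacksquare$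

The argument for $\mathcal J$ uses only that $X\subset X^{**}=(X^*)^*$, so Theorem 2 covers every space of dimension at least $2$ with separable bidual. We do not settle which separable spaces outside the classes treated in these notes, for instance $L_1[0,1]$, admit Read norms.

## 9. Infinite-dimensional subspaces and unconditional bases

**Theorem 4.** If $X$ is an infinite-dimensional space as in Theorem 2, then for every equivalent norm $p$, $\mathrm{NA}(X,p)$ contains an infinite-dimensional linear subspace $L$ such that $F_\perp$ is proximinal in $(X,p)$ for every finite-dimensional subspace $F\subset L$. If $X^*$ is separable, $L$ can be chosen dense in $X^*$.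

*Proof.* We choose one sequence of functionals all of whose initial segments are good. Let $B=\{x:p(x)\le1\}$ and let $G_n\subset(X^*)^n$ be the set of surjective $q$ with $q(B)$ compact. By the proof of Theorem 2 it is residual for every $n$, as $\dim X=\infty$. The coordinate projection $(X^*)^{\mathbb N}\to(X^*)^n$ is continuous and open, so preimages of dense open sets are open and dense. Hence the set $G$ of sequences with $(x_1^*,\dots,x_n^*)\in G_n$ for all $n$ is residual in the completely metrizable space $(X^*)^{\mathbb N}$, and so nonempty by Baire.

Take a sequence in $G$ and let $L$ be its linear span. Since each $(x_1^*,\dots,x_n^*)$ is surjective onto $\mathbb R^n$, the $x_i^*$ are linearly independent and $L$ is infinite-dimensional. Let $F\subset L$ be a subspace of finite dimension $k\ge1$ (for $F=\{0\}$ we have $F_\perp=X$, and there is nothing to prove). Then $F\subset\operatorname{span}\{x_1^*,\dots,x_n^*\}$ for some $n$. Let $q=(x_1^*,\dots,x_n^*)$, let $f_1,\dots,f_k$ be a basis of $F$, and put $q_F=(f_1,\dots,f_k)$. Each $f_j$ is a combination of the $x_i^*$, so $q_F=Aq$ for a linear map $A:\mathbb R^n\to\mathbb R^k$. As the $f_j$ are linearly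 independent, $q_F$ is surjective. And $q_F(B)=A(q(B))$ is compact as the image of a compact set. Lemma A gives $F=q_F^*(\mathbb R^k)\subset\mathrm{NA}(X,p)$ and that $F_\perp=\ker q_F$ is proximinal. Applied to the lines in $L$, this also gives $L\subset\mathrm{NA}(X,p)$.

If $X^*$ is separable, let $O$ run through a countable base of nonempty open sets of $X^*$. The set $\{(x_i^*):\exists i,\ x_i^*\in O\}$ is open. It is dense because a basic open set of the product restricts only finitely many coordinates, so another coordinate can be put in $O$. The intersection of these sets with $G$ is residual, hence nonempty. Any sequence in it is dense in $X^*$, and so is its span $L$. $\blacksquare$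

For the next result recall that a basis $(e_i)$ is boundedly complete if $\sum a_ie_i$ converges whenever $\sup_n\|\sum_{i\le n}a_ie_i\|<\infty$. The unit vector basis of $\ell_1$ has this property. That of $c_0$ does not: take $a_i=1$ for all $i$. We use two textbook facts from Lindenstrauss–Tzafriri, *Classical Banach Spaces I*. An unconditional basis of a space containing no copy of $c_0$ is boundedly complete (James; Theorem 1.c.10). A space with a boundedly complete basis is isomorphic to a dual space (Proposition 1.b.4).

**Theorem 5.** An infinite-dimensional Banach space with an unconditional basis admits an equivalent Read norm if and only if it contains an isomorphic copy of $c_0$.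

*Proof.* A space $X$ with a basis is separable. If $X$ contains a copy of $c_0$, it has a Read norm by the fact quoted in Section 1. If it does not, its unconditional basis is boundedly complete, so $X$ is isomorphic to a dual space, which is separable because $X$ is. By Theorem 2, $X$ has no Read norm. $\blacksquare$

## 10. Spaces with a reflexive subspace and a good quotient

**Theorem 6.** If $M\subset X$ is a reflexive subspace such that $X/M$ is isomorphic to a subspace of a separable dual and $\dim X/M\ge2$, then $X$ ($X$ possibly non-separable) has (S) and (G) in every equivalent norm.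

*Proof.* We find a good operator on $X/M$ and lift it; reflexivity of $M$ ensures that the unit ball of $X$ maps onto the closed unit ball of the quotient. Let $p$ be an equivalent norm on $X$, let $Q:X\to X/M$ be the quotient map, and give $X/M$ the quotient norm of $p$. Note that $M$, being reflexive, is complete and so closed.

First, $M$ is proximinal in $(X,p)$. Given $x\in X$, a large closed ball of $M$ is weakly compact and contains a minimizing sequence for $v\mapsto p(x-v)$, $v\in M$. This function is convex and continuous, hence weakly lower semicontinuous, so it attains its minimum.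

Consequently $Q(B_{(X,p)})=B_{X/M}$. The inclusion $\subset$ is clear. If $Q(x)$ has norm at most $1$ and $v$ is a nearest point to $x$ in $M$, then $p(x-v)\le1$ and $Q(x-v)=Q(x)$.

The space $X/M$ is a Banach space, so its isomorphic image in the separable dual is a closed subspace. The ball $B_{X/M}$ corresponds to a nonempty closed bounded convex subset of it. By Theorem 1 with $n=2$, together with the density and openness of the surjective operators, there is a surjective $q:X/M\to\mathbb R^2$ with $q(B_{X/M})$ compact. Then $qQ:X\to\mathbb R^2$ is surjective, and $(qQ)(B_{(X,p)})=q(B_{X/M})$ is compact. Lemma A, applied to $qQ$, gives a proximinal subspace $\ker(qQ)$ of codimension $2$ and a two-dimensional subspace $(qQ)^*(\mathbb R^2)\subset\mathrm{NA}(X,p)$. So $(X,p)$ has (S) and (G). $\blacksquare$
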